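# Explicit induction and cyclic proof in transitive closure logic

## 1. A sequent that separates the two calculi

**Theorem 1.** Let $\Sigma_0$ be the signature (with equality) consisting of a constant $s$, binary predicates $E,P,Q$ and a ternary predicate $C$. Let $\Gamma_0=\{\gamma_1,\gamma_2,\gamma_3\}$, where

$$\gamma_1:\ \forall x,y,x',y'\,[\,Q(x,y)\wedge(x'=x\vee E(x',x))\wedge(y'=y\vee E(y',y))\to P(x',y')\,],$$
$$\gamma_2:\ \forall x,y\,[\,P(x,y)\to\neg C(x,y,x)\wedge C(x,y,y)\,],$$
$$\gamma_3:\ \forall x,y,z,z'\,[\,P(x,y)\wedge(E(z,z')\vee E(z',z))\wedge\neg C(x,y,z)\wedge C(x,y,z')\to Q(x,z)\vee Q(x,z')\vee Q(y,z)\vee Q(y,z')\,].$$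

Write $R(t)$ for $(RTC_{x,y}E(x,y))(s,t)$. Then the sequent
$$(S)\qquad \Gamma_0,\ R(p),\ R(q),\ Q(p,q)\ \vdash$$
is provable in $CRTC^\omega_G$ but not in $RTC_G$. In particular $RTC_G$ and $CRTC^\omega_G$ are not equivalent.

**Theorem 2.** Let $\Sigma$ be any signature containing a predicate symbol or a function symbol of arity $\ge 3$. Then over $\Sigma$, $RTC_G$ is strictly weaker than $CRTC^\omega_G$. A separating sequent can be chosen of the form $\Gamma,R(p),R(q),\psi\vdash$ with $\Gamma$ a set of closed first-order formulas, $\psi$ first-order, and $R(t)=(RTC_{x,y}\varepsilon)(w,t)$, where $w$ is a variable and $\varepsilon$ is a literal with free variables $x,y$ only. In particular, enlarging $\Sigma_0$ does not help $RTC_G$.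

Both calculi, defined in Section 2, extend first-order sequent calculus by an operator for reflexive transitive closure. $RTC_G$ has an induction rule. $CRTC^\omega_G$ has instead a mere case split, but its proofs may be cyclic graphs, subject to a condition on infinite paths. Whether the two prove the same sequents is stated as open in the slides "Induction, Transitive Closure and Cycles" (https://www.cs.bgu.ac.il/~cliron/pubs/ASL-2018-slides.pdf). One direction is a known fact that we use: every sequent provable in $RTC_G$ is provable in $CRTC^\omega_G$. For first-order logic with Martin-Löf style inductive definitions, Berardi and Tatsuta (2017) showed that the explicit-induction system and the cyclic system are not equivalent when both have the same set of inductive definitions. In the transitive closure framework, by contrast, all inductive definitions are available at once: a proof in $RTC_G$ may use induction over any definable relation, including nested closures, and a non-provability proof has to defeat all of them. Signatures all of whose symbols have arity $\le 2$ are not settled by what follows.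

How should one read $(S)$? Think of $E$ as a graph and of $R(t)$ as "$t$ is reachable from $s$". To each $P$-pair $(x,y)$ the predicate $C(x,y,\cdot)$ attaches a 2-coloring of the domain: $z$ has color $1$ if $C(x,y,z)$ and $0$ otherwise. By $\gamma_2$, $x$ has color $0$ and $y$ has color $1$. By $\gamma_3$, an edge along which the color changes has an endpoint $Q$-related to $x$ or $y$. By $\gamma_1$, moving the members of a $Q$-pair back by at most one edge gives a $P$-pair. So $(S)$ says that no $Q$-pair lies in the part reachable from $s$.

## 2. The language, the rules, and traces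

**Definition (language).** $\mathcal L_{TC}$ over a first-order signature with equality is first-order logic with one more clause: if $\varphi$ is a formula, $x,y$ distinct variables and $s,t$ terms, then $(RTC_{x,y}\varphi)(s,t)$ is a formula, in which $x,y$ are bound. Nesting is allowed. In a standard structure it holds iff $s=t$ or there are $a_0=s,a_1,\dots,a_n=t$, $n\ge1$, with $\varphi(a_i,a_{i+1})$ for all $i<n$.

For example, $(RTC_{x,y}(E(x,y)\wedge y\ne a))(s,t)$ says that $t$ can be reached from $s$ by an $E$-path which does not visit $a$ after its start. Parameters such as $a$ are allowed inside $\varphi$.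

**Definition ($RTC_G$).** Sequents $\Gamma\vdash\Delta$ consist of finite sets of formulas. $RTC_G$ is the calculus LK for first-order logic with equality (axioms, weakening, contraction, logical rules, cut, equality rules), with the substitution rule (from $\Gamma\vdash\Delta$ infer $\Gamma\theta\vdash\Delta\theta$ for any substitution $\theta$ of terms for variables) and with the following rules. On the right there are the axiom $\Gamma\vdash(RTC_{x,y}\varphi)(s,s),\Delta$ and the rule
$$\frac{\Gamma\vdash(RTC_{x,y}\varphi)(s,r),\Delta\qquad\Gamma\vdash\varphi(r,t),\Delta}{\Gamma\vdash(RTC_{x,y}\varphi)(s,t),\Delta}.$$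
On the left there is explicit induction:
$$\frac{\Gamma,\psi(x),\varphi(x,y)\vdash\psi(y),\Delta}{\Gamma,\psi(s),(RTC_{x,y}\varphi)(s,t)\vdash\psi(t),\Delta}\qquad x\notin FV(\Gamma,\Delta),\ y\notin FV(\Gamma,\Delta,\psi).$$

**Definition ($RTC^\omega_G$, traces, $CRTC^\omega_G$).** $RTC^\omega_G$ has the same rules, except that explicit induction is replaced by the unfolding rule
$$\frac{\Gamma,s=t\vdash\Delta\qquad\Gamma,(RTC_{x,y}\varphi)(s,z),\varphi(z,t)\vdash\Delta}{\Gamma,(RTC_{x,y}\varphi)(s,t)\vdash\Delta}\qquad z\text{ fresh}.$$
A pre-proof is a possibly infinite derivation tree. Along a path $(S_i)_{i\ge k}$ going upward, a trace is a sequence $(\tau_i)_{i\ge k}$ of $RTC$-formulas, $\tau_i$ in the antecedent of $S_i$, such that $\tau_{i+1}$ corresponds to $\tau_i$. If $\tau_i$ is not principal, $\tau_{i+1}$ is the same formula, except that for the substitution rule $\tau_i=\tau_{i+1}\theta$, and for an equality rule $\tau_{i+1}$ is the corresponding rewritten formula. If $\tau_i=(RTC_{x,y}\varphi)(s,t)$ is principal in an unfolding, then $S_{i+1}$ is the second premise and $\tau_{i+1}=(RTC_{x,y}\varphi)(s,z)$; this is a progress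 point. A pre-proof is a proof if every infinite path has a tail carrying a trace with infinitely many progress points (the global trace condition). $CRTC^\omega_G$ consists of the regular proofs, those representable as finite, possibly cyclic, graphs.

Here is a small example. Let $\Gamma$ consist of $N(s)$ and $\forall x,y\,(N(x)\wedge E(x,y)\to N(y))$. In $RTC_G$, $\Gamma,R(z)\vdash N(z)$ follows by the induction rule with $\psi(x)=N(x)$. Cyclically, unfold $R(z)$. The premise $\Gamma,s=z\vdash N(z)$ is clear. In $\Gamma,R(z'),E(z',z)\vdash N(z)$, cut on $N(z')$: one side is finite first-order logic, and the other weakens to $\Gamma,R(z')\vdash N(z')$, the instance $\{z:=z'\}$ of the sequent we started from. The only infinite path carries the trace $R(z)\to R(z')=R(z)\{z:=z'\}\to R(z)\to\cdots$ with a progress point in every round.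

## 3. Descent on $\max(|p|,|q|)$ in standard structures

We first see by hand why $(S)$ is true in standard structures. Assume $\Gamma_0$, and for reachable $t$ let $|t|$ be the least length of an $E$-path from $s$ to $t$.

If $Q(s,s)$, then $\gamma_1$ gives $P(s,s)$ and $\gamma_2$ gives both $\neg C(s,s,s)$ and $C(s,s,s)$, a contradiction. If $Q(s,q)$ with $E(s,q)$, then $\gamma_1$ with $x'=s$, $y'=s$ again gives $P(s,s)$, the same contradiction. If $Q(s,q)$ with $E(s,q')$ and $E(q',q)$, then $P(s,q')$, so $\neg C(s,q',s)$ and $C(s,q',q')$: the color changes on the edge from $s$ to $q'$, and $\gamma_3$ gives $Q(s,s)$, $Q(s,q')$, $Q(q',s)$ or $Q(q',q')$. In each of these pairs both members have $|\cdot|\le1$.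

The general argument: choose a $Q$-pair $(p,q)$ of reachable elements with $N=\max(|p|,|q|)$ minimal. Let $p'=s$ if $p=s$, otherwise let $p'$ be the predecessor of $p$ on a shortest path from $s$; define $q'$ likewise. By $\gamma_1$, $P(p',q')$, so $\neg C(p',q',p')$ and $C(p',q',q')$ by $\gamma_2$. If $N=0$, then $p'=q'=s$, a contradiction. If $N\ge1$, then $|p'|,|q'|\le N-1$. If $\neg C(p',q',s)$, walk along a shortest path from $s$ to $q'$; the color goes from $0$ to $1$, so it changes on some edge, and $\gamma_3$ gives $Q(a,b)$ with $a\in\{p',q'\}$ and $b$ on the path. If $C(p',q',s)$, walk from $s$ to $p'$; the color goes from $1$ to $0$, and again $\gamma_3$ gives $Q(a,b)$ with $a\in\{p',q'\}$ and $b$ on the path. In both cases $|a|,|b|\le N-1$, against minimality.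

Now try to do this with the induction rule. The obvious induction formula is $\psi(p)=\forall q\,(R(q)\to\neg Q(p,q))$, with induction along $R(p)$. In the step we know $\psi(p')$ and $E(p',p)$, and we suppose $R(q)$ and $Q(p,q)$. Take the case $E(q',q)$, $R(q')$, $\neg C(p',q',s)$. The walk from $s$ to $q'$ gives $Q(a,b)$ with $a\in\{p',q'\}$ and $b$ reachable. If $a=p'$, this contradicts $\psi(p')$. If $a=q'$, we hold a pair $Q(q',b)$ about which $\psi(p')$ says nothing. This is the exact point where the induction stops. The descent compares distances of different elements from $s$, and the language offers no evident formula for that comparison; the induction rule runs along one path at a time. Theorem 1 says that no other choice of induction formulas repairs this. The cyclic calculus, on the other hand, need not name the measure.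

## 4. The cyclic proof of $(S)$

We read proofs bottom-up. At any point we may add to the antecedent a formula that follows in LK from antecedent formulas (cut), distinguish cases on a formula (cut and $\neg$-right), and weaken. The side premises of these cuts are closed by finite LK-derivations, so infinite paths do not enter them, and $RTC$-formulas pass unchanged.

**Step 1: an unfolding that keeps its formula.** The purpose is to unfold $R(t)$ without losing it, since an element may be needed both as it is and for its predecessor. The derived rule (Unf) is: from

(i) $\Gamma',R(t),s=t\vdash\Delta$ and (ii) $\Gamma',R(t),R(t'),E(t',t)\vdash\Delta$, with $t'$ a fresh variable, infer $\Gamma',R(t)\vdash\Delta$.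

Bottom-up: cut with $\vdash t=t$, which leaves $\Gamma',R(t),t=t\vdash\Delta$. Apply the substitution rule with $\{z_1:=t\}$, $z_1$ fresh, and premise $\Gamma',R(t),R(z_1),z_1=t\vdash\Delta$; since antecedents are sets, the two formulas $R(t)$ and $R(z_1)$ merge into $R(t)$ in the conclusion. Unfold $R(z_1)$. The premises are $\Gamma',R(t),z_1=t,s=z_1\vdash\Delta$ and $\Gamma',R(t),z_1=t,R(t'),E(t',z_1)\vdash\Delta$. By cuts with $s=z_1,z_1=t\vdash s=t$ and with $E(t',z_1),z_1=t\vdash E(t',t)$, and by weakening, arrive at (i) and (ii).

Since $R(t)=R(t)\{z_1:=t\}=R(z_1)\{z_1:=t\}$, a trace may go from $R(t)$ to $R(t)$ in (i) or (ii) without progress, and from $R(t)$ to $R(t')$ in (ii) with one progress point.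

**Step 2: two auxiliary sequents.** They describe the walks of Section 3: a walk back from a vertex $z$ of color $1$ when $s$ has color $0$, and the dual one.
$$(U)\quad \Gamma_0,R(p),R(q),P(p,q),\neg C(p,q,s),R(z),C(p,q,z)\vdash$$
$$(D)\quad \Gamma_0,R(p),R(q),P(p,q),C(p,q,s),R(z),\neg C(p,q,z)\vdash$$

**Step 3: $(S)$ from $(U)$ and $(D)$.** This starts a walk from a $Q$-pair. Apply (Unf) to $R(p)$ and then to $R(q)$. There are four cases.

- (00) $s=p$, $s=q$. By $\gamma_1$, $P(p,q)$; by $\gamma_2$, $\neg C(p,q,p)$ and $C(p,q,q)$. Since $p=q$, this closes.
- (01) $s=p$, $E(q',q)$. By $\gamma_1$, $P(p,q')$; by $\gamma_2$, $\neg C(p,q',p)$, hence $\neg C(p,q',s)$, and $C(p,q',q')$. After weakening this is $(U)\{q:=q',z:=q'\}$.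
- (10) $E(p',p)$, $s=q$. By $\gamma_1$, $P(p',q)$; by $\gamma_2$, $C(p',q,q)$, hence $C(p',q,s)$, and $\neg C(p',q,p')$. After weakening this is $(D)\{p:=p',z:=p'\}$.
- (11) $E(p',p)$, $E(q',q)$. By $\gamma_1,\gamma_2$: $P(p',q')$, $\neg C(p',q',p')$, $C(p',q',q')$. Distinguish cases on $C(p',q',s)$. If it is false we have $(U)\{p:=p',q:=q',z:=q'\}$; if true, $(D)\{p:=p',q:=q',z:=p'\}$.

**Step 4: $(U)$ from $(U)$ and $(S)$; $(D)$ from $(D)$ and $(S)$.** This is one step of a walk. For $(U)$, apply (Unf) to $R(z)$. If $s=z$, then $C(p,q,s)$, a contradiction. Otherwise we have $R(z),R(z'),E(z',z)$; distinguish cases on $C(p,q,z')$. If true, weaken to $(U)\{z:=z'\}$. If false, $\gamma_3$ with $z',z$ in the roles of $z,z'$ gives $Q(a,b)$ for some $a\in\{p,q\}$, $b\in\{z,z'\}$; each of the four cases is, after weakening, the instance $(S)\{p:=a,q:=b\}$. For $(D)$, apply (Unf) to $R(z)$. The case $s=z$ is contradictory. Otherwise, if $\neg C(p,q,z')$, weaken to $(D)\{z:=z'\}$. If $C(p,q,z')$, then $\gamma_3$ gives $Q(a,b)$ with $a\in\{p,q\}$, $b\in\{z,z'\}$, and we have instances $(S)\{p:=a,q:=b\}$.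

Instances are linked to $(S),(U),(D)$ by the substitution rule. This is a finite cyclic graph.

**Step 5: the global trace condition.** It remains to find the trace on each infinite path. If the path eventually stays in the $(U)$-loop or in the $(D)$-loop, the trace $R(z)\to R(z')\to\cdots$ progresses in each round. Otherwise the path visits $(S)$ infinitely often. At a visit call $R(p)$ the first and $R(q)$ the second token. We claim that between consecutive visits each new token is joined by a trace segment to an old token, its *parent*.

- In (11), the unfoldings give $R(p)\to R(p')$ and $R(q)\to R(q')$ with progress. The new first token is $R(p')$ or $R(q')$. The new second token is the formula $R(z)$ or $R(z')$ at the end of the rounds, which comes from $R(q')$ in $(U)$ and from $R(p')$ in $(D)$. So every new token has a parent, with progress.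
- In (01), the path goes to $(U)$. The new second token has as parent the old second token, with progress: $R(q)\to R(q')$, and $R(q')$ is continued by $R(z)$ in $(U)$. The new first token is either the old $R(p)$ (parent the old first token, no progress), or it comes from $R(q')$ (parent the old second token, with progress).
- In (10), the path goes to $(D)$. The new second token has as parent the old first token, with progress, via $R(p')$. The new first token either comes from $R(p')$ (parent the old first token, with progress), or is the old $R(q)$ (parent the old second token, no progress).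

Each level has at most two tokens and every token has a parent one level down. By König's lemma there is an infinite chain $\tau_0,\tau_1,\dots$ with $\tau_t$ the parent of $\tau_{t+1}$. If it contains infinitely many progress steps, we are done. Otherwise there is $t_0$ such that no step after level $t_0$ has progress. By the list, a step without progress always ends in a first token, so $\tau_t$ is the first token for all $t>t_0$. A step without progress from a first token to a first token occurs only in (01). So from level $t_0+1$ on all passages between visits are (01), and in (01) the new second token has the old second token as parent, with progress. Hence the second tokens from level $t_0+1$ on form a trace with infinitely many progress points. So $(S)$ is provable in $CRTC^\omega_G$.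

## 5. Closures under admissible sets, and why two trees are not enough

We want a structure in which all rules of $RTC_G$ are sound and $(S)$ fails. By Section 3 it cannot interpret $RTC$ as true reachability. Suppose we fix a structure with domain $V$ and a family of subsets of $V$, called *admissible*, with $V$ among them. For $\rho\subseteq V^2$ let $\mathrm{cl}_\rho(u)$ be the intersection of all admissible $X\ni u$ that are closed under $\rho$ (that is, $a\in X$ and $\rho(a,b)$ imply $b\in X$). Interpret $(RTC_{x,y}\varphi)(t_1,t_2)$ as "$t_2\in\mathrm{cl}_\rho(t_1)$", where $\rho$ is the relation defined by $\varphi$. Since $\mathrm{cl}_\rho(u)$ contains $u$ and is closed under $\rho$, the right rules are sound. The induction rule is sound as soon as every set definable with parameters, by a formula of the whole language, is admissible. This is a circular demand: which sets are definable depends on the meaning of $RTC$, which depends on which sets are admissible. For $(S)$ to fail it is enough that $\Gamma_0$ holds, that some $Q$-pair exists, and that $\mathrm{cl}_E(s)=V$.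

The first thing to try is to take $E$ to be the adjacency of two disjoint infinite 3-regular trees $V_0,V_1$, and $Q=\{(a,b),(b,a)\}$ with $a\in V_0$, $b\in V_1$. Let $P(x,y)$ hold iff $x,y$ are at distance at most $1$ from the members of a $Q$-pair, respectively, and for each $P$-pair $(x,y)$ let $C(x,y,\cdot)$ be false on the tree of $x$ and true on that of $y$. Then $\Gamma_0$ holds, and true reachability does not connect $V_0$ with $V_1$; one would like the closures to be coarser. They cannot be. Let $x$ be a neighbor of $a$ and $y$ a neighbor of $b$. Then $P(x,y)$, and nothing is $Q$-related to $x$ or $y$. The set $\{z:\neg C(x,y,z)\}$ is $V_0$. It is definable by a first-order formula with parameters, so it must be admissible, and it is closed under $E$; so is its complement $V_1$. If $s\in V_0$, then $R(b)$ is false; if $s\in V_1$, then $R(a)$ is false. Either way no $Q$-pair has both members in $\mathrm{cl}_E(s)$. Recoloring does not help: as nothing is $Q$-related to $x$ or $y$, $\gamma_3$ forces $C(x,y,\cdot)$ to be constant on each tree.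

What would destroy the set $\{z:\neg C(x,y,z)\}$ as an $E$-closed set? A third tree $V_2$ in which $x$ is $Q$-related to some vertex $p_1$, and in which $C(x,y,\cdot)$ changes on an edge $\{p_0,p_1\}$. This change is allowed by $\gamma_3$. But the new $Q$-pair $(x,p_1)$ brings new $P$-pairs with new colorings, and each of them needs further trees. So we use infinitely many trees and add them generically: every way of attaching one new tree to finitely many old ones that respects the axioms is realized. Admissible sets will be those given by local isomorphism types around finitely many parameters. The work lies in showing that relations given by local isomorphism types are closed under $\exists$ and under the closure operator itself.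

## 6. Frames on copies of the 3-regular tree

Let $T$ be the infinite 3-regular tree with its path metric.

**Definition (sparse).** A set $Y\subseteq T$ is sparse if every finite $Y'\subseteq Y$ with $|Y'|\ge2$ has $\operatorname{diam}Y'\ge2^{|Y'|}$.

On a geodesic $p_0,p_1,\dots$ the set $\{p_0,p_4,p_8\}$ is sparse (pairs have distance at least $4$, the triple has diameter $8$), but $\{p_0,p_4,p_8,p_{12}\}$ is not, since $12<16$. Subsets of sparse sets are sparse. A subset of a sparse set of diameter $\le\delta$, where $\delta\ge1$, has at most $\max(1,\log_2\delta)$ elements.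

For an index set $I$ let $V_I=T\times I$, with components $V_i=T\times\{i\}$. Let $E$ be tree adjacency inside components, $d$ the distance ($\infty$ between components), $B_r(x)$ the ball, so $|B_r(x)|=3\cdot2^r-2$. For a set or tuple $A$ put $N_r(A)=\bigcup_{a\in A}B_r(a)$. Write $Q_x=\{y:Q(x,y)\}$.

**Definition (frame).** A frame over $I$ is a structure $(V_I;E,Q,P,C)$ with

- (F1) $Q$ is symmetric and relates only vertices of different components; $Q\cap(V_i\times V_j)$ is finite for all $i\ne j$.
- (F2) Each $Q_x\cap V_i$ is sparse.
- (F3) $P(x,y)$ iff $Q(x',y')$ for some $x'\in B_1(x)$, $y'\in B_1(y)$.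
- (F4) $C(x,y,z)$ implies $P(x,y)$. If $P(x,y)$, then $\neg C(x,y,x)$ and $C(x,y,y)$.
- (F5) If $P(x,y)$, $E(z,z')$ and exactly one of $C(x,y,z),C(x,y,z')$ holds, then $\{z,z'\}\cap(Q_x\cup Q_y)\ne\emptyset$.

The two-tree structure of Section 5 is a frame over $\{0,1\}$. On a single component the only frame has $Q=P=C=\emptyset$. In every frame $P$ is symmetric and there are no $P$-pairs inside one component. For $P(x,y)$ write $c_{xy}(z)=1$ if $C(x,y,z)$, else $0$; $C$ is given by these *colors* $c_{xy}$. An edge on which $c_{xy}$ changes is a *flip*; it is *guarded* by an endpoint in $Q_x\cup Q_y$. Every frame satisfies $\gamma_1,\gamma_2,\gamma_3$, by (F3), (F4), (F5) respectively. Restrictions of frames to index subsets are frames, since $P$ between two components depends only on $Q$ between them.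

**Lemma 1.** There is a frame $M$ over $\omega$ with $Q\ne\emptyset$ such that

(G) for all finite $J\subseteq J'\subset\omega$ and every frame $\mathfrak N$ over $J\cup\{*\}$ with $\mathfrak N|V_J=M|V_J$ there is $j\in\omega\setminus J'$ such that $\mathrm{id}_{V_J}\cup\{(x,*)\mapsto(x,j)\}$ is an isomorphism $\mathfrak N\to M|V_{J\cup\{j\}}$.

*Proof.*

**Step 1: there are countably many tasks.** This lets us treat all possible extensions in one sequence. Over a finite index set, $Q$ is finite by (F1), hence so is $P$. By (F5) each $c_{xy}$ is constant on the parts left after deleting the finitely many edges incident with $Q_x\cup Q_y$, and there are finitely many parts. So there are countably many frames over each finite index set, and countably many tasks $(J,\mathfrak N)$, with $J\subset\omega$ finite and $\mathfrak N$ a frame over $J\cup\{*\}$. Fix a list of tasks in which each occurs infinitely often.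

**Step 2: one stage.** We attach one new tree as a task prescribes. Build frames $M_t$ over $I_t=\{0,\dots,t-1\}$. At stage $t$ let $(J,\mathfrak N)$ be the $t$-th task if $J\subseteq I_t$ and $\mathfrak N|V_J=M_t|V_J$; otherwise use instead $J=\emptyset$ and the unique frame over $\{*\}$. Let $t$ play the role of $*$.

- On $V_{J\cup\{t\}}$ copy $\mathfrak N$. Put no $Q$ between $V_t$ and $V_i$ for $i\in I_t\setminus J$. $P$ is given by (F3).
- $P$-pairs inside $V_{I_t}$ keep their colors on $V_{I_t}$. On $V_t$ they get the colors of $\mathfrak N$ if both members lie in $V_J$, else constant $0$.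
- $P$-pairs with one member in $V_t$ (the other is then in $V_J$ by (F3)) get the colors of $\mathfrak N$ on $V_{J\cup\{t\}}$, and constant $0$ on $V_i$ for $i\in I_t\setminus J$.

**Step 3: the result is a frame.** We check the axioms. (F1), (F2): each $Q\cap(V_i\times V_j)$ and each $Q_x\cap V_i$ is one of $M_t$, one of $\mathfrak N$, or empty. (F3) holds by definition, and $P$ agrees with $M_t$ on $V_{I_t}$ and with $\mathfrak N$ on $V_{J\cup\{t\}}$. (F4): for pairs in $V_{I_t}$ the colors of the members come from $M_t$, for the other pairs from $\mathfrak N$. (F5): every flip is a flip of $M_t$ or of $\mathfrak N$ for the same pair, and is guarded there. Moreover $M_{t+1}|V_{I_t}=M_t$, and $M_{t+1}|V_{J\cup\{t\}}$ is the copy of $\mathfrak N$.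

**Step 4: the limit.** We verify (G) and $Q\ne\emptyset$ for $M=\bigcup_tM_t$, which is a frame. If $\mathfrak N|V_J=M|V_J$, the task $(J,\mathfrak N)$ is executed at all stages $t$ where it is listed and $J\subseteq I_t$, in particular at some $t\notin J'$; take $j=t$. For $Q\ne\emptyset$, apply (G) with $J=\{0\}$ and the frame over $\{0,*\}$ whose $Q$ is one symmetric pair and where each $P$-pair $(x,y)$ has color $0$ on the component of $x$ and $1$ on that of $y$. $\square$

From now on fix $M$ and write $V=V_\omega$.

## 7. Copying a ball into a new component

We constantly need to do the following. A vertex $u$ has certain $Q,P,C$-relations to some finite pieces $A_1,A_2,\dots$. These pieces have been moved to pieces $A_1',A_2',\dots$. We want a vertex in a brand-new component with the same relations to the moved pieces. By (G) it suffices to write down a frame. Copying $Q$ is no problem. The colors are: for a new pair $(x,y)$ the values $c_{xy}$ are prescribed on several pieces $A_o'$ that may now lie in one component, with conflicting prescriptions, so $c_{xy}$ must flip between them, and each flip needs a guard in $Q_x\cup Q_y$. We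 add guards, and put them so far apart that (F2) survives.

A *piece* is a nonempty finite connected subset $A$ of a component, and $A^-=\{a\in A:B_1(a)\subseteq A\}$ is its interior. Pieces are convex, so $E$-isomorphisms $\pi:A\to A'$ between pieces are isometries. $A^-$ consists of the vertices of degree $3$ in $A$; hence $\pi(A^-)=A'^-$ and $\pi(B_1(a))=B_1(\pi a)$ for $a\in A^-$. For example, $B_{m+1}(x)^-=B_m(x)$.

**Lemma 2.** For all $r\ge0$ and $K,\mu\ge1$ there is $D=D(r,K,\mu)$, monotone in each argument, such that the following holds. Let $A_1,\dots,A_{K'}$ and $A_1',\dots,A_{K'}'$ ($K'\le K$) be pieces in $V$ of size $\le\mu$, with $E$-isomorphisms $\pi_l:A_l\to A'_l$. Let the $A'_l$ be pairwise disjoint, those in a common component at distance $\ge D$. Let $\sim$ be a reflexive symmetric relation ("compatible") on the indices such that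

- if $l\sim m$: $Q(a,b)\Leftrightarrow Q(\pi_la,\pi_mb)$ for $a\in A_l$, $b\in A_m$;
- if $l,m,o$ are pairwise compatible, $a\in A_l^-$, $b\in A_m^-$, $c\in A_o^-$: $P(a,b)\Leftrightarrow P(\pi_la,\pi_mb)$ and $C(a,b,c)\Leftrightarrow C(\pi_la,\pi_mb,\pi_oc)$.

Let $u\in V$ and let $J'\subset\omega$ be finite. Then there are $j\notin J'$, with $V_j$ containing no $A_l'$, and an isometry $\sigma$ from the component of $u$ onto $V_j$ such that

- (T1) $Q(a,b)\Leftrightarrow Q(\sigma a,\pi_lb)$ for $a\in B_{r+1}(u)$, $b\in A_l$;
- (T2) $P(a,b)\Leftrightarrow P(\sigma a,\pi_lb)$ for $a\in B_r(u)$, $b\in A_l^-$;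
- (T3) $C(a,b,z)\Leftrightarrow C(\pi_la,\pi_mb,\sigma z)$ for $l\sim m$, $a\in A_l^-$, $b\in A_m^-$, $z\in B_r(u)$;
- (T4) for $a\in B_r(u)$, $b\in A_l^-$: $C(a,b,z)\Leftrightarrow C(\sigma a,\pi_lb,z^\circ)$ and $C(b,a,z)\Leftrightarrow C(\pi_lb,\sigma a,z^\circ)$, both for $z\in B_r(u)$ with $z^\circ=\sigma z$, and for $z\in A_o^-$, $o\sim l$, with $z^\circ=\pi_oz$.

The $A_l$ may overlap one another and $B_{r+1}(u)$. Only the $A_l'$ must be far apart.

*Proof.* Let $w_r=3\cdot2^r-2$, $h_0=2^{K\mu+K^2+1}$ and $D=4h_0Kw_r$. Let $J$ be the set of indices of components meeting $\bigcup A_l'$. Fix an isometry $a\mapsto\tilde a$ from the component of $u$ onto $V_*$. Enumerate $B_r(u)=\{a_1,\dots,a_{w_r}\}$ and put $h_{l,\nu}=h_0((\nu-1)K+l)\le h_0Kw_r$ for $l\le K'$, $\nu\le w_r$. These are distinct multiples of $h_0$.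

**Step 1: placing the guards.** The guards with label $(l,\nu)$ will serve the colors of pairs made of $\tilde a_\nu$ and a vertex of $A'_l$. For $i\in J$ and an index $l$ let $\mathcal S_{i,l}=\{o:o\sim l,\ A_o'\subseteq V_i\}$. If $|\mathcal S_{i,l}|\ge2$, let $o_0$ be its least element. For $o\in\mathcal S_{i,l}\setminus\{o_0\}$ and each $\nu$ let $e_o^{l,\nu}$ be the edge of the geodesic from $A_o'$ to $A_{o_0}'$ whose endpoints have distance $h-1,h$ from $A'_o$, where $h=h_{l,\nu}$. Let the guard $g_o^{l,\nu}$ be the endpoint at distance $h$. Since $D\ge4h$, both endpoints have distance $\ge D-h>h$ from the other pieces $A_{o'}'$ in $V_i$, so $A'_o$ is their unique nearest piece. Hence: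

- guards have distance $\ge h_0$ from all pieces $A'_{o'}$;
- the vertex $g_o^{l,\nu}$ determines $o$ (its nearest piece) and $(l,\nu)$ (from its distance $h_{l,\nu}$ to $A_o'$);
- two distinct guards with the same $\nu$ in the same component have distance $\ge h_0$: for the same $o$ because $|h_{l,\nu}-h_{l',\nu}|\ge h_0$, for different $o$ because $D-h-h'\ge h_0$.

**Step 2: the guarded edges separate the pieces.** We need this in order to prescribe colors on the pieces independently. Claim: for fixed $i,l,\nu$ (with $\mathcal S_{i,l}\neq\emptyset$), deleting from $V_i$ the edges $e_o=e_o^{l,\nu}$, $o\in\mathcal S_{i,l}\setminus\{o_0\}$, leaves $|\mathcal S_{i,l}|$ connected parts, each containing exactly one $A'_o$, $o\in\mathcal S_{i,l}$.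

The deleted edges are distinct and their endpoints lie outside all pieces (their distances to the nearest piece are $\geq h_0-1\ge1$). So each piece lies in one part, there are $|\mathcal S_{i,l}|$ parts, and it suffices that no two of the pieces lie in one part. The edge $e_o$ separates $A'_o$ from $A'_{o_0}$. Let $o,o'\ne o_0$ be distinct, and let $X_o$ be the side of $e_o$ containing $A_o'$. If $A'_{o'}\not\subseteq X_o$ or $A_o'\not\subseteq X_{o'}$, the two pieces are separated. So suppose $A'_{o'}\subseteq X_o$ and $A'_o\subseteq X_{o'}$. The geodesic from $A_o'$ to $A_{o_0}'$ leaves $X_{o'}$, so it crosses $e_{o'}$. Since $d(e_{o'},A_o')\ge D-h>h$, it does so after crossing $e_o$, so $e_{o'}$ lies outside $X_o$. The geodesic from $A'_{o'}$ to $A'_{o_0}$ starts in $X_o$ and crosses $e_{o'}$, so it crosses $e_o$ before $e_{o'}$, that is, within distance $h$ of $A'_{o'}$. This contradicts $d(e_o,A'_{o'})\ge D-h>h$.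

**Step 3: $Q$ and $P$ of a frame $\mathfrak N$ over $J\cup\{*\}$.** We copy $Q$ and add the guards. On $V_J$, $\mathfrak N$ is $M|V_J$. Between $V_*$ and $V_J$, $Q$ consists (symmetrically) of the pairs $(\tilde a,\pi_lb)$ with $a\in B_{r+1}(u)$, $b\in A_l$, $Q(a,b)$, and the pairs $(\tilde a_\nu,g_o^{l,\nu})$. As the $A'_l$ are disjoint and contain no guards, (T1) holds with $\tilde{\ }$ in place of $\sigma$.

(F1) is clear. For (F2), $Q_{\pi_lb}\cap V_*$ is an isometric copy of $Q_b\cap B_{r+1}(u)$, and $Q_g\cap V_*$ is a singleton for a guard $g$, because $g$ determines $\nu$. The set $Q_{\tilde a}\cap V_i$ consists of isometric copies of sets $Q_a\cap A_o$ inside pieces $A_o'$, plus at most $K^2$ guards, all with the same $\nu$. A finite subset inside one piece satisfies the sparsity condition because $Q_a\cap A_o$ is sparse. Any other subset with at least two elements contains two elements at distance $\ge h_0$, by Step 1 and $D\ge h_0$; so its diameter is $\ge h_0\geq2^{K\mu+K^2}$, and it has at most $K\mu+K^2$ elements.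

Let $P$ be given by (F3). Then (T2) holds with $\tilde{\ }$ for $\sigma$: if $a\in B_r(u)$ and $b\in A_l^-$, then $B_1(\tilde a)=\widetilde{B_1(a)}$ with $B_1(a)\subseteq B_{r+1}(u)$, and $B_1(\pi_lb)=\pi_l(B_1(b))\subseteq A'_l$; apply (T1).

**Step 4: colors.** We extend the prescribed colors constantly outside the places where they are prescribed. Let $\mathrm{gate}(z)$ be the point of the convex set $B_r(u)$ nearest to $z$. The endpoints of an edge not contained in $B_r(u)$ have the same gate; the same holds for gates in pieces.

Type 0: $P$-pairs with $x,y\in V_J$. On $V_J$ take the colors of $M$. On $V_*$: if $x=\pi_la$, $y=\pi_mb$ with $a\in A_l^-$, $b\in A_m^-$, $l\sim m$, then $P(a,b)$ by hypothesis, and we put $c_{xy}(\tilde z)=c_{ab}(\mathrm{gate}(z))$; otherwise constant $0$. A flip on $V_*$ comes from a flip of $c_{ab}$ inside $B_r(u)$; some endpoint of that is in $Q_a\cup Q_b$, and by (T1) its copy is in $Q_x\cup Q_y$. (F4) is inherited from $M$.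

Type 1: $P$-pairs with $\{x,y\}=\{\tilde a,\pi_lb\}$, $a=a_\nu\in B_r(u)$, $b\in A_l^-$. Then $P(a,b)$ by (T2). Let $c=c_{ab}$ if $x=\tilde a$, and $c=c_{ba}$ if $y=\tilde a$.

- On $V_*$ put $c_{xy}(\tilde z)=c(\mathrm{gate}(z))$. Flips come from flips of $c$ in $B_r(u)$, where an endpoint lies in $Q_b$ (since $Q_a$ does not meet the component of $a$), and its copy lies in $Q_{\pi_lb}$ by (T1).
- On $V_i$, $i\in J$, with $\mathcal S_{i,l}=\emptyset$: constant $0$.
- On $V_i$, $i\in J$, with $\mathcal S_{i,l}\ne\emptyset$: put $c_{xy}(\pi_oe)=c(e)$ for $e\in A_o$, $o\in\mathcal S_{i,l}$, and give any other vertex the color of its gate in the unique $A'_o$, $o\in\mathcal S_{i,l}$, that lies in the same part after deleting the edges $e_o^{l,\nu}$. Flips inside $A_o'$ come from flips of $c$ in $A_o$, with an endpoint $e\in Q_a\cup Q_b$; then $\pi_oe\in Q_{\tilde a}$ by (T1), or $\pi_oe\in Q_{\pi_lb}$ because $o\sim l$. A non-deleted edge not contained in such a piece has endpoints with the same gate, so it is no flip. The other flips are on deleted edges and are guarded by $g_o^{l,\nu}\in Q_{\tilde a}$.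

(F4) holds for Type 1 since $c_{ab}(a)=0$, $c_{ab}(b)=1$, $c_{ba}(b)=0$, $c_{ba}(a)=1$, and $l\in\mathcal S_{i,l}$ for the component $V_i\supseteq A_l'$ by reflexivity.

Type 2: all other $P$-pairs with one member in $V_*$. If $x\in V_*$: $0$ on $V_*$ and $1$ on $V_J$. If $y\in V_*$: $1$ on $V_*$ and $0$ on $V_J$. There are no flips, and (F4) holds.

**Step 5: conclusion.** $\mathfrak N$ is a frame and $\mathfrak N|V_J=M|V_J$. With $\tilde{\ }$ for $\sigma$, (T3) holds by Type 0 and (T4) by Type 1; if the relevant $P$-relation fails, it fails on both sides, and so does $C$. Apply (G) with $J'\cup J$ in place of $J'$. $\square$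

## 8. Tame relations and the existential quantifier

**Definition ($\equiv_n$, tame).** For $k$-tuples, $\bar x\equiv_n\bar y$ means that there is an isomorphism $f$ of the induced $\{E,Q,P,C\}$-structures $N_n(\bar x)\to N_n(\bar y)$ with $f(x_p)=y_p$ for all $p$; we call $f$ a witness. A relation is $n$-invariant if it respects $\equiv_n$, and tame if it is $n$-invariant for some $n$.

Equality, $E,Q,P,C$ are $0$-invariant. The relation $d(x,y)\le5$ is $5$-invariant, as the following shows. We claim:
$$\text{if } d(x,x_p)+m\le n,\ \text{ then } f(B_m(x))=B_m(f(x)).\tag{1}$$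
For $v$ with $d(v,x_p)<n$ the three neighbors of $v$ lie in $N_n(\bar x)$ and are mapped to three distinct neighbors of $f(v)$, hence to all of them; now induct on $m$. So $f$ restricts to isometries $B_n(x_p)\to B_n(y_p)$, and distances $\le n$ among the $x_p$ and among the $y_p$ correspond. Moreover $\equiv_N$ implies $\equiv_n$ for $n\le N$, and $\equiv_n$ passes to subtuples and to reindexed tuples, repetitions allowed. Hence tame relations are closed under Boolean operations, dummy variables, and permuting and identifying variables.

**Scales.** We often have to group $k$ points into clusters that are small compared to their mutual distances. Given $k\ge1$ points $\bar y$, a shift $e$ and a function $D(\cdot)$, put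
$$\lambda_0=1,\qquad R_i=\lambda_i+e,\qquad \lambda_{i+1}=2R_i+D(3k2^{R_i}).$$
There are $\binom k2$ distances and $\binom k2+1$ disjoint intervals $(\lambda_i,\lambda_{i+1}]$, $i\le\binom k2$. So for some $i\le\binom k2$ no distance $d(y_p,y_{p'})$ lies in $(\lambda_i,\lambda_{i+1}]$. Join $p,p'$ if $d(y_p,y_{p'})\le\lambda_i$ and take the connected clusters. The sets $\bigcup_{p\in\text{cluster}}B_{R_i}(y_p)$ are pieces (joined points lie in each other's balls) of size $\le3k2^{R_i}$, and distinct ones in one component have distance $\ge\lambda_{i+1}-2R_i=D(3k2^{R_i})$.

**Lemma 3.** For all $n,k$ there is $N\ge n$ such that if $\bar x\equiv_N\bar y$ ($k$-tuples) and $u\in V$, then $\bar xu\equiv_n\bar yv$ for some $v$. Hence tame relations are closed under $\exists$.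

*Proof.* For $k=0$ take $v=u$. Let $k\ge1$. Use scales with $e=n+1$ and $D(\mu)=D(n,k,\mu)$ from Lemma 2. Let $N\ge3n+2$ exceed all $R_i,\lambda_{i+1}$ with $i\le\binom k2$. Let $f$ witness $\bar x\equiv_N\bar y$.

**Step 1: $u$ near $\bar x$.** Here $f$ itself tells us where to put $v$. If $d(u,x_p)\le N-n$ for some $p$, take $v=f(u)$. By (1), $f(B_n(u))=B_n(v)$, and $f$ restricts to a witness of $\bar xu\equiv_n\bar yv$.

**Step 2: $u$ far from $\bar x$.** Here we copy $u$ into a new component. Choose $i$ for $\bar y$. Distances $\le N$ correspond, so $\bar x$ has the same clusters, which give pieces $A_l=\bigcup B_{R_i}(x_p)$ and $A_l'=f(A_l)=\bigcup B_{R_i}(y_p)$. Since $R_i\ge n+1$, $N_n(\bar x)\subseteq\bigcup A_l^-$. Apply Lemma 2 with $r=n$, $K=k$, $\mu=3k2^{R_i}$, $\pi_l=f|A_l$ and all indices compatible, and put $v=\sigma u$. Since $d(u,x_p)>N-n\ge2n+2$ for all $p$, $B_n(u)$ is disjoint from and not adjacent to $N_n(\bar x)$; and $B_n(v)$ lies in a component disjoint from $N_n(\bar y)$. So $g=f|N_n(\bar x)\cup\sigma|B_n(u)$ is a well-defined bijection onto $N_n(\bar yv)$ preserving and reflecting $E$. There are no $Q$- or $P$-pairs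 inside $B_n(u)$ or $B_n(v)$. $Q$ and $P$ between $B_n(u)$ and $N_n(\bar x)$ are handled by (T1), (T2) and symmetry. For $C(a,b,c)$: if $a,b,c\in N_n(\bar x)$, use $f$; if $a,b\in N_n(\bar x)$ and $c\in B_n(u)$, use (T3); if exactly one of $a,b$ is in $B_n(u)$, use (T4); if both are, $C$ fails on both sides. So $g$ witnesses $\bar xu\equiv_n\bar yv$.

For the last sentence of the lemma: if $S(\bar x,u)$ is $n$-invariant, then $\exists u\,S(\bar x,u)$ is $N$-invariant. $\square$

An instructive consequence is that "$x$ and $u$ lie in the same component" is not tame. Given $n$, apply the proof with $\bar x=\bar y=(x)$, $f=\mathrm{id}$ and $u$ in the component of $x$ with $d(u,x)>N-n$. Step 2 produces $v$ in a different component with $(x,u)\equiv_n(x,v)$. So true $E$-reachability is invisible to tame relations, as we want.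

**Definition (admissible, closure).** A set $X\subseteq V$ is admissible if $X=\{v:S(v,\bar b)\}$ with $S$ tame and $\bar b$ a tuple from $V$. For $\rho\subseteq V^2$, $\mathrm{cl}_\rho(u)$ is the intersection of all admissible $X\ni u$ closed under $\rho$. It contains $u$ and is closed under $\rho$.

## 9. The closure of a tame relation is tame

**Theorem 3 (Closure Theorem).** If $\rho\subseteq V^{2+k}$ is tame, then $\{(u,v,\bar a):v\in\mathrm{cl}_{\rho(\cdot,\cdot,\bar a)}(u)\}$ is tame.

This breaks the circle of Section 5. The definition of $\mathrm{cl}$ quantifies over all admissible sets, so we need a concrete description. An induction with admissible sets can "teleport": if a set is closed under a relation that allows walking through far-away territory, local isomorphism types cannot tell where the walk is, so the set must contain distant vertices too. We shall show that the closure equals honest reachability by $\rho$-steps and such teleports (Claim 1 below, together with the end of the section), and that boundedly many steps suffice (Claim 2), so that reachability becomes a first-order combination of tame relations.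

Let $\rho$ be $n$-invariant, $n\ge1$. Fix $\bar a,u$; put $\bar c=(\bar a,u)$, $\kappa=k+1$, $H=N_n(\bar c)$. Write $\rho(x,y)$ for $\rho(x,y,\bar a)$. All numerical constants below depend only on $n,\kappa$, unless they visibly belong to a given set $X$. We use the following.

$$\begin{gathered}\text{If } g:B_n(x)\cup B_n(y)\to B_n(x')\cup B_n(y')\text{ is a bijection with }g(x)=x',\ g(y)=y',\\ \text{and }\mathrm{id}_H\cup g\text{ is a well-defined isomorphism of induced structures, then }\rho(x,y)\Leftrightarrow\rho(x',y').\end{gathered}\tag{2}$$

Indeed, restricting $\mathrm{id}_H\cup g$ shows $(x,y,\bar a)\equiv_n(x',y',\bar a)$.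

### 9.1. Marks, clear vertices, hubs and teleports

Let $\eta=3\kappa2^{n+1}\ge|N_{n+1}(\bar c)|$. Let
$$Mk=\{c_1,\dots,c_\kappa\}\cup\bigcup\{Q_b:b\in N_{n+1}(\bar c)\},\qquad\Pi=P\cap N_{n+1}(\bar c)^2.$$
The elements of $Mk$ are the *marks*. There are finitely many in each component by (F1). By (F2), a set of marks in one component of diameter $\le\delta$ ($\delta\ge1$) has at most $(\eta+\kappa)(1+\log_2\delta)$ elements: at most $1+\log_2\delta$ from each $Q_b$, and at most $\kappa$ others. A vertex $z$ is *$r$-clear* if $d(z,Mk)>r$. Its *color* is $\chi(z)=(c_{bb'}(z))_{(b,b')\in\Pi}$. By (F5), $\chi$ does not change along an edge with unmarked endpoints.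

**Local steps at clear vertices.** We show that they depend only on color and distance. Let $r_0=4n+5$. Suppose $x$ is $r_0$-clear and $d(x,y)=j\le2n+1$. Then $B_n(x)\cup B_n(y)\subseteq B_{3n+1}(x)$. This ball is disjoint from and not adjacent to $H$, since $d(x,c_p)>4n+5$. There is no $Q$ between it and $H$ (it would give a mark in $B_{3n+1}(x)$) and no $P$ (by (F3) it would give a mark in $B_{3n+2}(x)$). All colors for $P$-pairs in $H$ are constant on it, with values given by $\chi(x)$. Hence the only $C$-triples meeting the ball, in the structure induced on its union with $H$, are the triples $(b,b',z)$ with $(b,b')\in P\cap H^2$ and $c_{bb'}(z)=1$. For any two pairs of vertices of $T$ at the same distance there is an automorphism of $T$ taking one pair to the other. So by (2):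
$$\text{for } r_0\text{-clear }x\text{ and }d(x,y)=j\le2n+1,\ \text{ whether }\rho(x,y)\text{ holds depends only on }j\text{ and }\chi(x).\tag{3}$$
In particular, if $x,y$ are both $r_0$-clear and $d(x,y)=j\le2n+1$, then $\chi(x)=\chi(y)$ and $\rho(x,y)\Leftrightarrow\rho(y,x)$.

Choose $r_*\ge r_0$ with
$$(\eta+\kappa)\,2^{r_0}\sum_{h>r_*}(2+\log_2h)\,2^{-h}<1.\tag{4}$$

**Definition (hub, teleport, $C_0$).** A hub is an $r_*$-clear $v$ such that $\rho(v,y)$ for some $y$ with $1\le d(v,y)\le2n+1$. By (3), among $r_*$-clear vertices being a hub depends only on $\chi(v)$. A teleport is a pair $(v,w)$ of hubs with $\chi(v)=\chi(w)$. $C_0$ is the closure of $\{u\}$ under $\rho$ and teleports.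

Three examples. If $\rho=E$, every $r_*$-clear vertex is a hub. If $\rho=Q$, there are no hubs, since $Q$ never relates vertices of one component. To see why teleports must preserve color, take parameters $a,b$ with $P(a,b)$ and let $\rho(x,y)$ be $E(x,y)\wedge(C(a,b,x)\leftrightarrow C(a,b,y))$. The set $\{z:C(a,b,z)\leftrightarrow C(a,b,u)\}$ is admissible, contains $u$ and is closed under $\rho$, so $\mathrm{cl}_\rho(u)$ does not leave the color class of $u$.

### 9.2. Admissible closed sets cannot resist teleports

**Claim 1.** $C_0\subseteq X$ for every admissible $X\ni u$ closed under $\rho$.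

*Proof.* Let $X=\{v:S(v,\bar b)\}$ with $S$ $m'$-invariant. We may assume $m'\ge n+1$ and that $\bar b$ extends $\bar c$. Let $(v,w)$ be a teleport with $v\in X$; we show $w\in X$. Let $\chi=\chi(v)=\chi(w)$. Since $v$ is a hub, by (3) there is $1\le j\le2n+1$ such that $\rho(x,y)$ holds whenever $x$ is $r_0$-clear of color $\chi$ and $d(x,y)=j$.

**Step 1: escape.** We walk from $v$ and from $w$ to infinity through clear vertices. Claim: there is a geodesic ray $v=v_0,v_1,\dots$ of $r_0$-clear vertices. A ray from $v$ that enters $B_{r_0}(z)$, where $z$ is a mark at distance $h>r_*$ from $v$, must pass through the vertex of $[v,z]$ at distance $h-r_0\ge1$ from $v$. For the uniform random non-backtracking ray this has probability $\frac1{3\cdot2^{h-r_0-1}}\le2^{r_0-h}$. Marks at distance exactly $h$ form a set of diameter $\le2h$, so there are at most $(\eta+\kappa)(2+\log_2h)$ of them. All marks in the component have distance $>r_*$ from $v$. By (4), the probability of entering some $B_{r_0}(z)$ is less than $1$. So the ray exists. The color is constantly $\chi$ along it, so $\rho(v_{ij},v_{(i+1)j})$ for all $i$, and all $v_{ij}\in X$. Likewise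 there is such a ray $(w_i)$ from $w$, with $\rho(w_{(i+1)j},w_{ij})$ for all $i$.

**Step 2: deep vertices.** We identify places where membership in $X$ depends only on a finite color. Let $\Pi'=P\cap N_{m'}(\bar b)^2\supseteq\Pi$. Call $z$ *deep* if $d(z,b_p)>2m'+1$ for all $p$ and there is no $Q$ between $B_{m'+1}(z)$ and $N_{m'+1}(\bar b)$. For deep $z$, $B_{m'}(z)$ is disjoint from $N_{m'}(\bar b)$, there is no $E,Q,P$ between them, and by (F5) the colors for $\Pi'$ are constant on $B_{m'}(z)$, say $\chi'(z)\in\{0,1\}^{\Pi'}$. Hence deep $z,z'$ with $\chi'(z)=\chi'(z')$ satisfy $(z,\bar b)\equiv_{m'}(z',\bar b)$. By (F1), $\hat v=v_{ij}$ and $\hat w=w_{ij}$ are deep for large $i$. We have $\hat v\in X$, and $\hat w\in X$ implies $w\in X$, by the steps $\rho(w_{(i+1)j},w_{ij})$. Also $\chi'(\hat v)$ and $\chi'(\hat w)$ agree with $\chi$ on $\Pi$.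

**Step 3: a connecting component.** We build a new tree whose one end looks like $\hat v$ and whose other end looks like $\hat w$, and in which one can walk by $\rho$. Let $J$ be the set of indices of components meeting $\bar b$, and let $(b_\theta,b'_\theta)$, $\theta=1,\dots,\Theta$, be the elements of $\Pi'$ where $\chi'(\hat v)$ and $\chi'(\hat w)$ differ. None is in $\Pi$, so there is $e_\theta\in\{b_\theta,b'_\theta\}\setminus N_{n+1}(\bar c)$. In $V_*$ take a geodesic $p_0,\dots,p_\ell$ with $j\mid\ell$ and positions $m'+2<t_1<\dots<t_\Theta<\ell-m'-2$ with gaps $\ge2^\Theta$. Define $\mathfrak N$ over $J\cup\{*\}$ extending $M|V_J$: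

- between $V_*$ and $V_J$, $Q$ consists (symmetrically) of the pairs $(e_\theta,p_{t_\theta})$, and $P$ is given by (F3);
- on $V_*$, $c_{b_\theta b'_\theta}$ has the value of $\chi'(\hat v)$ on the $p_0$-side of the edge $\{p_{t_\theta-1},p_{t_\theta}\}$ and that of $\chi'(\hat w)$ on the other side;
- on $V_*$, other pairs of $\Pi'$ have constantly their common value in $\chi'(\hat v),\chi'(\hat w)$, and other $P$-pairs of $V_J$ are constant $0$;
- $P$-pairs with one member in $V_*$ are colored as in Type 2 of Lemma 2.

This is a frame. (F1) and (F3) are clear. (F2): $Q_e\cap V_*$ is a subset of $\{p_{t_1},\dots,p_{t_\Theta}\}$, whose subsets of size $m\ge2$ have diameter $\ge2^\Theta\ge2^m$; and $Q_p\cap V_i$ has at most one element for $p\in V_*$. (F4): the values at the members of pairs in $V_J$ are unchanged, and Type 2 pairs satisfy it. (F5): the only flips on $V_*$ are on the edges $\{p_{t_\theta-1},p_{t_\theta}\}$ for $(b_\theta,b_\theta')$, guarded by $p_{t_\theta}\in Q_{e_\theta}$.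

**Step 4: crossing.** We use the new tree to carry $X$ from $\hat v$ to $\hat w$. Realize $\mathfrak N$ by (G) and identify $V_*$ with the new component. No vertex of it is marked, since $N_{n+1}(\bar c)\subseteq V_J$ contains no $e_\theta$. So all its vertices are $r_0$-clear, and they have color $\chi$, because the pairs in $\Pi$ have their common value. The vertices $p_0,p_\ell$ are deep with $\chi'(p_0)=\chi'(\hat v)$ and $\chi'(p_\ell)=\chi'(\hat w)$. Hence $p_0\in X$ by Step 2. By $\rho(p_{ij},p_{(i+1)j})$, $p_\ell\in X$. So $\hat w\in X$, again by Step 2, and $w\in X$. $\square$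

### 9.3. A bounded number of steps

**Claim 2.** There is $L=L(n,\kappa)$ such that every $v\in C_0$ is reached from $u$ by at most $L$ steps ($\rho$-steps or teleports).

*Proof.* Let $u=w_0,\dots,w_\ell=v$ be a shortest derivation; its vertices are distinct.

**Step 1: few hubs.** This cuts the derivation into boundedly many hub-free stretches. At most two hubs of each color occur, since with three of them a teleport from the first to the third would shorten the derivation. So at most $A=2^{\eta^2+1}$ hubs occur. They split the derivation into at most $A+1$ hub-free stretches, in which all steps are $\rho$-steps.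

**Step 2: runs of local steps are short.** A step $x\to y$ is *local* if $d(x,y)\le2n+1$. An *episode* is a maximal run of consecutive local steps (possibly a single vertex) inside a hub-free stretch. Let $w_a,\dots,w_b$ be an episode. For $a\le i<b$, $w_i$ is not $r_*$-clear, since otherwise the local $\rho$-step to $w_{i+1}\ne w_i$ would make it a hub. So there are marks $z_i$ with $d(w_i,z_i)\le r_*$, and $d(z_i,z_{i+1})\le\Lambda:=2r_*+2n+1$. If $m=|\{z_a,\dots,z_{b-1}\}|\ge1$, this set has diameter $\le\Lambda(m-1)$, so $m\le(\eta+\kappa)(1+\log_2(\Lambda m))$, which bounds $m$ by some $m_0$. So the episode lies in $B_\beta(w_a)$ with $\beta=2r_*+\Lambda m_0+2n+1$, and has at most $\beta'=3\cdot2^\beta$ vertices.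

**Step 3: constants, and episodes near $\bar c$.** We fix the scale at which Lemma 2 will be used and set aside the boundedly many episodes that start near $\bar c$. Let $r_1=\beta+n$. Use scales for the $\kappa$ points $\bar c$ with $e=n+2$ and $D(\mu)=D(r_1,\kappa+2,\mu)$. Choose a suitable scale index for $\bar c$, let $R_c$ be the corresponding $R_i$, $W_c=N_{R_c}(\bar c)$ with its *cluster pieces*, and $D_c=D(3\kappa2^{R_c})$. Since $R_c\ge n+2$, balls $B_{n+1}(x)$ have size $\le3\kappa2^{R_c}$. Let $W_c^-$ be the union of the interiors of the cluster pieces; then $H\subseteq N_{R_c-1}(\bar c)\subseteq W_c^-$. Let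
$$r_2=\beta+R_{\max}+D_{\max}+r_1+2n+3,$$
where $R_{\max},D_{\max}$ are the maxima of the possible $R_c,D_c$. An episode with entry (first vertex) $x$ is *anchored* if $x\in N_{r_2}(\bar c)$. There are at most $A_2=3\kappa2^{r_2}$ anchored episodes. So the non-anchored episodes are grouped into at most $A+A_2+1$ maximal sequences of consecutive non-anchored episodes inside one hub-free stretch. Consider one such sequence $F_1,\dots,F_t$. Let $x_i$ be the entry and $y_i$ the exit (last vertex) of $F_i$. Then $F_i\subseteq B_\beta(x_i)$, and $y_i\to x_{i+1}$ is a non-local $\rho$-step. It remains to bound $t$.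

**Step 4: states.** We record what an entry looks like from $\bar c$, so as to find a repetition. As $d(x_i,\bar c)>r_2$, $B_{n+1}(x_i)$ is disjoint from $W_c$. Say $x_i,x_{i'}$ *have the same state* if there is an $E$-isomorphism $\theta:B_{n+1}(x_i)\to B_{n+1}(x_{i'})$ with $\theta(x_i)=x_{i'}$ such that

(Inv) $\mathrm{id}\cup\theta$ preserves and reflects $Q$ between $W_c$ and $B_{n+1}(x_i)$, and $P$ and $C$ on $W_c^-\cup B_n(x_i)$.

Identify each $B_{n+1}(x_i)$ with a fixed standard ball by an isometry taking $x_i$ to the center; $x_i,x_{i'}$ have the same state if the transported relations coincide. So with $\varsigma=3\kappa2^{R_{\max}}+3\cdot2^{n+1}$, at most $T_1=2^{2\varsigma^2+\varsigma^3}$ of the entries can have pairwise different states. We claim $t<T_1+4$.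

**Step 5: shifting the derivation.** Suppose $t\ge T_1+4$. We produce a shorter derivation, which is a contradiction. There are $4\le\iota<\iota'\le t$ such that $x_\iota,x_{\iota'}$ have the same state, via $\theta$. The plan is to replace the episodes $F_2,\dots,F_{\iota-1}$ by copies in new components, chosen backwards so that the last copy steps directly to $x_{\iota'}$. Only the first copy must also be correctly related to $y_1$.

Put $\tilde x_\iota=x_{\iota'}$, $\theta_\iota=\theta$. For $l=\iota-1,\iota-2,\dots,2$ apply Lemma 2 with $x_l$ for $u$, $r=r_1$, $K=\kappa+2$, $\mu=3\kappa2^{R_c}$ and the pieces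

- cluster pieces of $W_c$, with $\pi=\mathrm{id}$;
- *next*: $B_{n+1}(x_{l+1})$, with $\pi=\theta_{l+1}$ onto $B_{n+1}(\tilde x_{l+1})$;
- only if $l=2$, *prev*: $B_{n+1}(y_1)$, with $\pi=\mathrm{id}$.

All pairs are compatible except next–prev. We get an isometry $\sigma_l$ onto a component $V_{j_l}$, and put $\tilde x_l=\sigma_l(x_l)$, $\theta_l=\sigma_l|B_{n+1}(x_l)$. Choose $J'$ so that $V_{j_l}$ is different from the components of $y_1$, of $x_{\iota'}$ and of all cluster pieces. By Lemma 2, $V_{j_l}$ also differs from the component of $\tilde x_{l+1}$.

**Step 6: the hypotheses of Lemma 2 hold.** They are checked for the three kinds of constraints.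

- *Cluster and next pieces.* (Inv) for $\theta_{l+1}$ gives what is needed, since the interior of *next* is $B_n(x_{l+1})$ and the interiors of cluster pieces are in $W_c^-$; inside *next* and inside its image there are no $Q$-pairs. (Inv) is given for $\theta_\iota$. For $\theta_l$, $l<\iota$, it follows from (T1)–(T4) for the mutually compatible cluster pieces, as $n+1\le r_1+1$ and $n\le r_1$ (there is no $P$ inside $B_n(x_l)$ or its image).
- *Cluster and prev pieces.* All maps are identities.
- *Distances.* Cluster pieces are $D_c$-separated. $B_{n+1}(x_{\iota'})$ and $B_{n+1}(y_1)$ have distance $\ge D_c$ from $W_c$, since $d(x_{\iota'},\bar c)>r_2$ and $d(y_1,\bar c)>r_2-\beta$. For $l<\iota-1$ the image of *next* is in $V_{j_{l+1}}$, which contains no other image piece. As $\iota-1\ge3$, this applies to $l=2$, so the images of *next* and *prev* are in different components.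

The next–prev pair had to be declared incompatible: nothing is known about how the relations between $x_3$ and $y_1$ compare with those between $\tilde x_3$ and $y_1$. No step of the derivation involves both, so this does no harm.

**Step 7: the new derivation.** We check that the copies form a derivation. Replace the part of the old derivation from $x_2$ to $x_{\iota'}$ by $\sigma_2(F_2),\dots,\sigma_{\iota-1}(F_{\iota-1}),x_{\iota'}$. All new steps are $\rho$-steps by (2). First, the balls $B_n$ around all vertices involved are disjoint from and not adjacent to $H$: the old ones since $d(x_l,\bar c)>r_2>r_1+n+1$, $d(y_1,\bar c)>r_2-\beta>2n+1$ and $d(x_\iota,\bar c),d(x_{\iota'},\bar c)>r_2$; the new ones in $V_{j_l}$ since $V_{j_l}$ does not meet $W_c$. In detail: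

- $y_1\to\tilde x_2$, with $g=\mathrm{id}|B_n(y_1)\cup\sigma_2|B_n(x_2)$. The two balls are disjoint and non-adjacent before (the old step is non-local) and after (different components). $Q,P,C$ on $H\cup B_n(y_1)\cup B_n(x_2)$ are preserved and reflected by (T1)–(T4) for the mutually compatible cluster and prev pieces.
- Local steps $w\to w'$ in $F_l$, with $g=\sigma_l$ on $B_n(w)\cup B_n(w')\subseteq B_{r_1}(x_l)$, by (T1)–(T4) for the cluster pieces.
- $\sigma_l(y_l)\to\tilde x_{l+1}$, $2\le l\le\iota-1$, with $g=\sigma_l|B_n(y_l)\cup\theta_{l+1}|B_n(x_{l+1})$. The two balls are disjoint and non-adjacent before (non-local) and after (different components). $Q,P,C$ are preserved and reflected by (T1)–(T4) for the mutually compatible cluster and next pieces, where $B_n(y_l)\subseteq B_{r_1}(x_l)$, and by (Inv) for $\theta_{l+1}$ inside $H\cup B_n(x_{l+1})$.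

The new derivation from $u$ to $v$ reaches $x_{\iota'}$ after as many steps as the old one reached $x_\iota$, so it is shorter, a contradiction. Hence $t<T_1+4$.

**Step 8: the count.** Adding up, the derivation has at most
$$L:=A+\beta'\,[\,A_2+(A+A_2+1)(T_1+4)\,]$$
vertices. $\square$

### 9.4. Proof of Theorem 3

**Step 1: being in $C_0$ is a tame relation.** The relations "$x$ is $r_*$-clear" and "$\chi(x)=\chi(y)$" are $m$-invariant in $(x,\bar c)$, respectively $(x,y,\bar c)$, for $m=r_*+n+2$: they only refer to $\bar c$, to $N_{n+1}(\bar c)$ with $P$, to $B_{r_*}(x)$, and to $Q$ and $C$ on these sets (and to $x,y$), all of which are preserved by a witness of $\equiv_m$. The relation "$1\le d(x,y)\le2n+1$" is $(2n+1)$-invariant. "Hub" is obtained from these and $\rho$ by $\exists y$. So by Lemma 3, "being a teleport" is tame, and so is "$v$ is reachable from $u$ by at most $L$ steps", as a relation of $(u,v,\bar a)$. By Claim 2 this relation says $v\in C_0$.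

**Step 2: $C_0$ is the closure.** By Step 1, $C_0$ is admissible (with parameters $\bar c$). It contains $u$ and is closed under $\rho$, so $\mathrm{cl}_{\rho(\cdot,\cdot,\bar a)}(u)\subseteq C_0$. Claim 1 gives the converse. $\square$

## 10. Soundness of $RTC_G$ in the frame $M$

Interpret $E,Q,P,C$ by $M$ and $s$ by any vertex. Satisfaction is as usual for first-order connectives, and
$$v\models(RTC_{x,y}\varphi)(t_1,t_2)\iff v(t_2)\in\mathrm{cl}_\rho(v(t_1)),\qquad\rho=\{(a,b):v[x\mapsto a,y\mapsto b]\models\varphi\}.$$

**Step 1: definable sets are admissible.** This is what the induction rule needs. By induction on $\varphi$, the relation defined by $\varphi$ is tame, with the value of $s$ as an additional coordinate: atoms and Boolean connectives by Section 8, quantifiers by Lemma 3, $RTC$ by Theorem 3 (then identify coordinates according to $t_1,t_2$). So every set $\{a:v[x\mapsto a]\models\psi\}$ is admissible. The usual substitution lemma holds by induction, since the $RTC$-clause depends only on $\rho$ and the values of the terms.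

**Step 2: all rules of $RTC_G$ preserve validity** (truth under all assignments). This is clear for LK with equality, cut and substitution. The right $RTC$ rules hold because $\mathrm{cl}_\rho(a)$ contains $a$ and is closed under $\rho$. For the induction rule, let the premise be valid and let $v$ satisfy $\Gamma,\psi(s),(RTC_{x,y}\varphi)(s,t)$ and falsify $\Delta$ (here $s,t$ are the terms of the rule). Let $X=\{a:v[x\mapsto a]\models\psi\}$, an admissible set. If $a\in X$ and $\rho(a,b)$, then $v[x\mapsto a,y\mapsto b]$ satisfies $\Gamma,\psi(x),\varphi(x,y)$ and falsifies $\Delta$, by the variable conditions; so it satisfies $\psi(y)$, that is, $b\in X$. So $X$ is closed under $\rho$ and contains $v(s)$, hence it contains $v(t)$, and $v\models\psi(t)$.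

## 11. $\mathrm{cl}_E(s)=V$, and the failure of $(S)$

**Step 1: the closure of $s$ under $E$ is everything.** This makes $R(p)$ true for all $p$. Apply Section 9 to $\rho=E$, $k=0$, $n=1$, $\bar c=(s)$. Then $\Pi=\emptyset$, as there are no $P$-pairs in one component. Every $r_*$-clear vertex is a hub, and all have the same (empty) color. Every component contains only finitely many marks, hence contains $r_*$-clear vertices. So from $s$ one reaches by $E$-steps an $r_*$-clear vertex, by a teleport an $r_*$-clear vertex of any component, and by $E$-steps that whole component. Thus $\mathrm{cl}_E(s)=C_0=V$.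

**Step 2: $(S)$ is false in the model.** The formulas $\gamma_1,\gamma_2,\gamma_3$ hold, since $M$ is a frame. $R(p),R(q)$ are true for all $p,q$. Choosing $p,q$ with $Q(p,q)$, which exist by Lemma 1, falsifies $(S)$. By Section 10, $(S)$ is not provable in $RTC_G$. With Section 4 this proves Theorem 1. $\square$

It is worth checking against Section 5: for a $P$-pair $(x,y)$ of $M$ the set $\{z:\neg C(x,y,z)\}$ is still admissible. It contains $x$ and not $y$. By Step 1, which is valid for any vertex in the role of $s$, it cannot be closed under $E$; so $c_{xy}$ has a flip somewhere, in particular when $x,y$ have no guards at all in their own two components.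

## 12. Signatures with a symbol of arity at least three

*Proof of Theorem 2.*

**Step 1: the cyclic proof for defined predicates.** We first free Section 4 from the particular signature. There, replace $s$ by a variable $w$ not affected by any substitution used; the proof is unchanged. Further replace $E,Q,C,P$ by formulas $E^\tau,Q^\tau,C^\tau,P^\tau$ with the corresponding free variables. The result is still a cyclic proof: finite LK-derivations turn into LK-derivable sequents, equality is used only inside such finite side derivations, and traces are unchanged. We now choose the formulas so that a single symbol suffices, and so that in a suitable model on $V$ they define $E,Q,C,P$ of $M$.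

**Step 2: a predicate $A$ of arity $m\ge3$.** We code $E,Q,C$ in disjoint parts of one ternary relation. Write $A(x,y,z)$ for $A(x,y,z,z,\dots,z)$. Let
$$E^\tau(x,y)=A(x,x,y),\qquad Q^\tau(x,y)=(x\ne y\wedge A(x,y,x)),\qquad C^\tau(x,y,z)=(x\ne y\wedge z\ne x\wedge A(x,y,z)),$$
$$P^\tau(x,y)=\exists x'\exists y'\,((x'=x\vee E^\tau(x',x))\wedge(y'=y\vee E^\tau(y',y))\wedge Q^\tau(x',y')).$$
In the model put $A(x,x,y)\Leftrightarrow E(x,y)$, and for $x\ne y$: $A(x,y,x)\Leftrightarrow Q(x,y)$, and $A(x,y,z)\Leftrightarrow C(x,y,z)$ for $z\ne x$; other $m$-tuples are not in $A$. Then $A$ is tame. Because $C(x,y,z)$ implies $P(x,y)$, hence $x\ne y$, because $C(x,y,x)$ never holds, and because $Q$ is irreflexive, the translated formulas define exactly $E,Q,C$. By (F3) and symmetry of $E$, $P^\tau$ defines $P$. The formula $\varepsilon=E^\tau$ is a literal.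

**Step 3: a function symbol $g$ of arity $m\ge3$.** We code the ternary relation of Step 2 by an inequality. With $A$ the ternary relation just defined on $V$, interpret $g(x,y,z,\dots)=x$ if $\neg A(x,y,z)$; $=y$ if $A(x,y,z)$ and $x\ne y$; $=z$ if $A(x,y,z)$ and $x=y$ (then $E(x,z)$, so $z\ne x$). Then $A(x,y,z)\Leftrightarrow g(x,y,z,z,\dots,z)\ne x$, and the graph of $g$ is tame. Use the formulas of Step 2 with $A(x,y,z)$ read as this inequality; $\varepsilon$ is then $g(x,x,y,\dots,y)\ne x$, again a literal.

**Step 4: the other symbols, and soundness over $\Sigma$.** It remains to interpret the rest of $\Sigma$ harmlessly. Interpret the remaining predicates as empty, the remaining functions of positive arity as first projections, and constants by arbitrary vertices. All atomic formulas define tame relations with finitely many constants as extra coordinates: unravel terms by existential quantifiers and use Lemma 3. The terms $t_1,t_2$ in an $RTC$-formula are treated in the same way. So the argument of Section 10 applies over $\Sigma$. By Section 11, whose Step 1 is valid for any vertex in the role of $s$, the translated sequent is false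 in the model for any value of $w$ and any $p,q$ with $Q(p,q)$. So it is not provable in $RTC_G$ over $\Sigma$, while by Step 1 it is provable in $CRTC^\omega_G$. It has the form stated in Theorem 2: $\Gamma$ consists of the translations of $\gamma_1,\gamma_2,\gamma_3$, which are closed, and $\psi=Q^\tau(p,q)$. Since every sequent provable in $RTC_G$ is provable in $CRTC^\omega_G$, the inclusion is strict. $\square$
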